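# Two generators and a tower of inverses: a speciality theorem for Jordan algebras

## 1. Theorem 1: adjoining successive inverses to two elements

Throughout, $\Phi$ is a field of characteristic $\ne 2$, and every Jordan algebra is over $\Phi$ and has an identity element $1$. An element $c$ of a Jordan algebra is *invertible with inverse $d$* if $c\cdot d=1$ and $c^2\cdot d=c$. A Jordan algebra is *special* if it is isomorphic to a subalgebra of $\mathfrak U^+$ for some associative algebra $\mathfrak U$, where $\mathfrak U^+$ is $\mathfrak U$ with the product $u\cdot v=\frac12(uv+vu)$. We write $FJ^{(n+2)}$ for the free unital Jordan algebra on $x,y,x_1,\dots,x_n$.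

**Theorem 1.** For $i=0,1,\dots,n-1$ let $P_i=P_i(x,y,x_1,\dots,x_i)$ be any element of the subalgebra of $FJ^{(n+2)}$ generated by $1,x,y,x_1,\dots,x_i$. Let $\mathfrak J$ be a Jordan algebra, and let $a,b,a_1,\dots,a_n\in\mathfrak J$ be such that, for each $i=1,\dots,n$, the element $P_{i-1}(a,b,a_1,\dots,a_{i-1})$ is invertible in $\mathfrak J$ with inverse $a_i$. Then the subalgebra $\mathfrak B$ of $\mathfrak J$ generated by $1,a,b,a_1,\dots,a_n$ is special.

This was posed as a conjecture, to be proved or disproved (source of the problem: *Structure and Representations of Jordan Algebras*); the answer is that it is true. The problem also mentions a $P_n$, but it plays no role in the conclusion.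

In words: start with two elements $a,b$. Form a Jordan polynomial in them; if its value happens to be invertible, adjoin the inverse. Form a Jordan polynomial in the three elements you now have; if it is invertible, adjoin its inverse. Go on for finitely many steps. For instance, with $P_0=x$ and $P_1=1+2y\cdot(y\cdot x_1)-y^2\cdot x_1$, we get $a_1=a^{-1}$, and in associative notation $a_2$ is "$(1+ba^{-1}b)^{-1}$". The theorem says that everything generated this way still lives inside an associative algebra, although $\mathfrak J$ itself need not.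

The case $n=0$ is the Shirshov–Cohn theorem: the subalgebra generated by $1$ and any two elements is special. So the theorem says that inverses do not count as new generators. That generators do count is a serious matter: P. M. Cohn (Canad. J. Math. 6 (1954) 253–264) showed that $FSJ^{(3)}$, the free special Jordan algebra on three generators, has a homomorphic image that is not special. So "two" cannot be replaced by "three" in the theorem, even with $n=0$.

No finiteness, nondegeneracy or cardinality assumption is made on $\mathfrak J$ or $\Phi$.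

## 2. Inverses, the operators $U$ and $V$, and the theorems we quote

A Jordan algebra is a commutative algebra satisfying $(p^2\cdot q)\cdot p=p^2\cdot(q\cdot p)$. Let $L_p$ be multiplication by $p$, and put
$$V_p=2L_p,\qquad U_p=2L_p^2-L_{p^2}=\tfrac12(V_p^2-V_{p^2}),\qquad U_{p,q}=U_{p+q}-U_p-U_q .$$
Then $V_1=2$ and $U_1=1$. Expanding, $U_{p,q}=\frac12(V_pV_q+V_qV_p)-V_{p\cdot q}$, so $U_{p,1}=V_p$. In $\mathfrak U^+$ with $\mathfrak U$ unital these are familiar:
$$V_pw=pw+wp,\qquad U_pw=pwp,\qquad U_{p,q}w=pwq+qwp.$$

All associative algebras, homomorphisms and modules below are unital, over $\Phi$. We quote the following facts, all in N. Jacobson, *Structure and Representations of Jordan Algebras*, AMS Colloq. Publ. 39, 1968, Ch. I.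

- **Shirshov–Cohn theorem.** The subalgebra generated by $1$ and any two elements of a Jordan algebra is special.
- **Macdonald's theorem** (I. G. Macdonald, Proc. London Math. Soc. (3) 10 (1960) 395–408). If $f\in FJ^{(3)}$, with generators $x,y,z$, has degree $\le1$ in $z$ and maps to $0$ under the canonical map $FJ^{(3)}\to\Phi\langle x,y,z\rangle^+$, then $f=0$.
- **Fundamental formula.** $U_{U_pq}=U_pU_qU_p$. Replacing $q$ by $q+r$ and subtracting gives $U_{U_pq,U_pr}=U_pU_{q,r}U_p$.
- **Linearized Jordan identity.**
$$L_{(p\cdot q)\cdot r}=L_{p\cdot q}L_r+L_{p\cdot r}L_q+L_{q\cdot r}L_p-L_pL_rL_q-L_qL_rL_p.\tag{1}$$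

In the definition of the inverse the second condition matters. In $M_2(\Phi)^+$ take $c=\operatorname{diag}(1,-1)$ and $d=c+e_{12}$. Since $ce_{12}+e_{12}c=e_{12}-e_{12}=0$, we have $cd+dc=2c^2=2$, so $c\cdot d=1$; but $c^2\cdot d=d\ne c$, and $d$ is not the inverse of $c$.

**Lemma 0.** Let $c$ be invertible in $\mathfrak J$ with inverse $d$.
(a) The subalgebra generated by $1,c,d$ embeds in $E^+$ for a unital associative $E$, with $1\mapsto 1_E$, and there $cd=dc=1$.
(b) $U_cd=c$, $U_dc=d$, and $U_c$ is bijective with inverse $U_d$. In particular $d=U_c^{-1}c$ is determined by $c$.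

*Proof.* (a) By Shirshov–Cohn the subalgebra lies in some $E^+$. Let $e$ be the image of $1$; it is an idempotent. For $v$ in the subalgebra, $ev+ve=2v$. Multiplying by $e$ on the left gives $eve=ev$, on the right $eve=ve$; so $ev=ve=eve=v$. Hence we may replace $E$ by $eEe$ and assume $e=1_E$.

Now $cd+dc=2$ and $c^2d+dc^2=2c$. Multiplying the first relation by $c$ on either side gives $c^2d+cdc=2c$ and $cdc+dc^2=2c$. Adding these two, $2cdc=4c-(c^2d+dc^2)=2c$. So $cdc=c$, and therefore $c^2d=c=dc^2$. Finally $dc=d(c^2d)=(dc^2)d=cd$, and with $cd+dc=2$ this gives $cd=dc=1$.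

(b) Computing in $E$: $U_cd=cdc=c$, $U_dc=d$, $U_c(d^2)=cd^2c=1$. The fundamental formula gives $1=U_1=U_{U_cd^2}=U_cU_{d^2}U_c$, so $U_c$ is bijective. Also $U_c=U_{U_cd}=U_cU_dU_c$, and cancelling the bijection $U_c$ gives $U_d=U_c^{-1}$. $\square$

## 3. Finite dimension is easy; $ba^{-1}b$ is not

**Finite dimension.** Suppose $\dim\mathfrak J<\infty$, and let $c$ be invertible with inverse $d$. By Lemma 0(a) we may compute with $c,d$ in $E$. If $\mathfrak J\neq0$, let $m$ be the minimal polynomial of $c$. If $m(0)=0$, write $m(t)=t\,g(t)$; then $c\,g(c)=0$, and multiplying by $d$ gives $g(c)=0$, against minimality. So $m(0)\ne0$, and $d$ is a polynomial in $c$. Hence $a_1$ lies in the subalgebra generated by $1,a,b$, then so does $a_2$, and so on. Here Theorem 1 is just Shirshov–Cohn. The content lies in infinite dimension, where inverses are new elements.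

**One inverse, $n=1$, $P_0=x$.** The obvious model is $A_1=\Phi\langle x,x^{-1},y\rangle$, with basis the words in $x,x^{-1},y$ without adjacent $xx^{-1}$ or $x^{-1}x$. For a Jordan polynomial $f(x,y,x_1)$ write $f^s$ for its value at $(x,y,x^{-1})$ in $A_1^+$, and $f^J$ for its value at $(a,b,a_1)$ in $\mathfrak J$. The first thing to prove is
$$f^s=0\ \Longrightarrow\ f^J=0 .$$
Macdonald's theorem does not apply to $f$ directly, as $f$ may have any degree in each of three variables. A sensible attempt is to clear denominators: apply a power of the bijection $U_a$ until only $a,b$ are left, then use Shirshov–Cohn. It starts well; in $A_1$ we have $U_x(x^{-1}\cdot y)=x(x^{-1}\cdot y)x=x\cdot y$. It stops at $U_y(x^{-1})=yx^{-1}y$. For all $k,l\ge0$ the element $x^k\,yx^{-1}y\,x^l$ is a basis word of $A_1$ that contains $x^{-1}$. The inverse is shielded by the two $y$'s, and no power of $U_x$ reaches it.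

There is a second obstacle. Even if $f^s\mapsto f^J$ is a well-defined map onto $\mathfrak B$, we only learn that $\mathfrak B$ is a homomorphic image of a special algebra, and by Cohn's result quoted in Section 1 that is not enough.

Both obstacles give way if we work with multiplication operators in place of elements. Suppose we had an associative algebra $S$ of "formal operators", containing a formal $V$-operator $[f^s]$ for each $f$, and a homomorphism $\rho:S\to\operatorname{End}\mathfrak J$ with $\rho([f^s])=V_{f^J}$. Then $f^s=0$ would give $f^J=\frac12V_{f^J}1=\frac12\rho([f^s])1=0$ at once. We shall see that in the right $S$ the shielded inverse can be reached.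

## 4. Symmetric tensors as formal multiplication operators

**Definition.** For an associative algebra $A$, let $\sigma$ be the exchange $(p\otimes q)^\sigma=q\otimes p$ on $A\otimes A$ (an algebra automorphism), and let
$$S(A)=\{s\in A\otimes A:\ s^\sigma=s\}.$$
Write $p\circ q=p\otimes q+q\otimes p$ and $[p]=p\circ1=p\otimes1+1\otimes p$.

Since $s=\frac12(s+s^\sigma)$ for $s\in S(A)$, the elements $p\circ q$ span the algebra $S(A)$. Multiplying out,
$$[p](q\circ r)=pq\circ r+q\circ pr,\quad [p][q]=[pq]+p\circ q,\quad p\otimes p=\tfrac12([p]^2-[p^2]),\quad (p\otimes p)(q\circ r)=pq\circ pr.\tag{2}$$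
The third formula is the formula for $U_p$ in terms of $V$. Linearizing it,
$$p\circ q=\tfrac12([p][q]+[q][p])-[p\cdot q],\qquad p\cdot q=\tfrac12(pq+qp).\tag{3}$$

*Example.* For $A=\Phi[x]$, $A\otimes A=\Phi[x_1,x_2]$ and $S(A)$ is the algebra of symmetric polynomials; $[x]=x_1+x_2$ and $x\otimes x=x_1x_2$.

If $A$ has an involution $*$, then $A\otimes A$, hence $S(A)$, acts on $A$ by
$$(p\otimes q)\triangleright w=pwq^*.\tag{4}$$
This is an action: $(pp')w(qq')^*=p\,(p'wq'^*)\,q^*$. If $h=h^*$, then $[h]\triangleright w=hw+wh=V_hw$ and $(h\otimes h)\triangleright w=hwh=U_hw$. So $S(A)$ is indeed an algebra of formal $V$'s and $U$'s.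

**Identity (1) holds in $S(A)$.** *Claim:* for $p,q,r\in A$, (1) holds with $L_p$ replaced by $\lambda(p)=\frac12[p]$ and with $\cdot$ the product of $A^+$. Write $p_1=p\otimes1$, $p_2=1\otimes p$, and compare components. The part of the right side with all factors in slot 1 is
$$\tfrac18(pqr+qpr+prq+rpq+qrp+rqp-prq-qrp)_1=\tfrac18(pqr+qpr+rpq+rqp)_1=\tfrac12((p\cdot q)\cdot r)_1,$$
which is the slot-1 part of $\lambda((p\cdot q)\cdot r)$; slot 2 is the same. The part with two factors in slot 1 and one in slot 2 is
$$\tfrac18\big[(pq+qp)_1r_2+(pr+rp)_1q_2+(qr+rq)_1p_2\big]-\tfrac18\big[(pr)_1q_2+(pq)_1r_2+(rq)_1p_2+(qr)_1p_2+(qp)_1r_2+(rp)_1q_2\big]=0,$$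
and the other mixed part vanishes by symmetry.

**The shielded inverse in $S(A_1)$.** Let $A_1=\Phi\langle x,x^{-1},y\rangle$ and $d=x^{-1}$. Then
$$[ydy]=[y]\,(d\otimes d)\,(x\circ y)-(d\otimes d)\,[x]\,(y\otimes y).\tag{5}$$
Indeed $(d\otimes d)(x\circ y)=1\circ dy$, so the first term is $[y](1\circ dy)=y\circ dy+1\circ ydy$; and the second product is $(d\otimes d)(xy\circ y)=y\circ dy$. So $d$ gets between the $y$'s although the only inverse used is $d\otimes d=(x\otimes x)^{-1}$, the formal version of $U_a^{-1}$, and $U_a^{-1}$ exists in $\operatorname{End}\mathfrak J$.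

The programme is now clear. Show that $S(\Phi\langle x,y\rangle)$ acts on $\mathfrak J$; show that each time we adjoin the inverse of $c$ to $A$, the action extends, because $U_c$ is bijective; check that the extension has the right values; deduce speciality.

## 5. Inverting $c\otimes c$ in $S(A)$

For $c\in A$ let $A'=A[c^{-1}]$ be the algebra obtained by freely adjoining $d$ with $cd=dc=1$. Its universal property: every homomorphism $A\to B$ that makes $c$ invertible extends uniquely to $A'\to B$. The natural map $A\to A'$ need not be injective; for $A=\Phi[x]/(x^2)$ and $c=x$ we have $A'=0$. It induces $S(A)\to S(A')$.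

**Lemma 1.** $S(A')$ is generated by the image of $S(A)$ and $d\otimes d$.

*Proof.* This is the mechanism of (5) in general. Let $\Gamma$ be the subalgebra so generated. We show that $w\circ q\in\Gamma$ whenever $w,q$ are written as products of elements of the image of $A$ and of $d$'s, by induction on the total number $r$ of $d$'s in the two products. If $r=0$ this is clear. If $r\ge1$, by symmetry we may assume that $w$ contains a $d$, so $w=u\,d\,v$ with $u$ in the image of $A$. For every $q'$ with as many $d$'s as $q$,
$$dv\circ q'=(d\otimes d)(v\circ cq')\in\Gamma,$$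
since $v\circ cq'$ has $r-1$ $d$'s. Taking $q'=q$ and $q'=uq$,
$$udv\circ q=[u](dv\circ q)-dv\circ uq\in\Gamma.\qquad\square$$

**Theorem A.** Let $M$ be a left $S(A)$-module on which $u=c\otimes c$ acts bijectively. Then the action extends, in exactly one way, to an action of $S(A')$ on $M$.

"Extends" means that composing with $S(A)\to S(A')$ gives back the given action. Uniqueness is Lemma 1: $d\otimes d$ must act as the inverse of $c\otimes c$. Existence is the heart of the talk.

*Why this is not routine.* One would like to write elements of $S(A')$ as fractions. But for $A=\Phi\langle x,y\rangle$ and $c=x$, the product $(x\otimes x)^k[ydy](x\otimes x)^l=x^kydyx^l\circ x^{k+l}$ is never in the image of $A\otimes A$, by Section 3. So $[ydy]$ is not a fraction with denominators on the outside, and (5) is only one of many expressions for it; we would need all relations among such expressions.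

In the larger algebra $A\otimes A$, on the other hand, $c\otimes c=(c\otimes1)(1\otimes c)$ is a product of two commuting factors, each coming from a copy of $A$. If $A\otimes A$ acts on a space on which $c\otimes c$ is bijective, then both factors are bijective and each copy of $A$ extends to $A'$ by the universal property. So we look for an $A\otimes A$-module, with a swap $\sigma$, whose $\sigma$-fixed part is $M$.

*Proof of existence.* **Step 1. Set-up: a module for $A\otimes A$ with a swap.** Let $S=S(A)$, regard $A\otimes A$ as a left $S$-module by multiplication, and put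
$$N=\operatorname{Hom}_S(A\otimes A,M).$$
For $\lambda\in A\otimes A$ and $f\in N$ let $(\lambda f)(t)=f(t\lambda)$. This is a left action: $(\lambda(\kappa f))(t)=(\kappa f)(t\lambda)=f(t\lambda\kappa)$. Let $(\sigma f)(t)=f(t^\sigma)$; this is again $S$-linear because $f((st)^\sigma)=f(s\,t^\sigma)=s\,f(t^\sigma)$ for $s\in S$. Clearly $\sigma^2=1$, and
$$(\sigma\lambda\sigma f)(t)=(\sigma f)(t^\sigma\lambda)=f(t\lambda^\sigma),\qquad\text{so}\quad \sigma\lambda\sigma=\lambda^\sigma\ \text{ on }N.$$
For a $\sigma$-stable subspace $X$ write $X=X^+\oplus X^-$ for the decomposition into $\pm1$-eigenspaces of $\sigma$ (recall $\operatorname{char}\Phi\neq2$). For $p\in A$ let $\lambda_p$ and $\mu_p$ be the actions of $p\otimes1$ and $1\otimes p$. Then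
$$\lambda_p\lambda_q=\lambda_{pq},\quad \mu_p\mu_q=\mu_{pq},\quad \lambda_p\mu_q=\mu_q\lambda_p,\quad \sigma\lambda_p=\mu_p\sigma,\quad u=\lambda_c\mu_c=\mu_c\lambda_c .$$
In particular $u$ commutes with $\sigma,\lambda_c,\mu_c$.

**Step 2. The fixed part of $N$ is $M$.** If $f\in N^+$, then $f(t)=f(\frac12(t+t^\sigma))=\frac12(t+t^\sigma)f(1)$, as $\frac12(t+t^\sigma)\in S$. Conversely, for $m\in M$ the map $f_m(t)=\frac12(t+t^\sigma)m$ is $S$-linear and lies in $N^+$. So $f\mapsto f(1)$ is a bijection $N^+\to M$. Elements $s\in S$ commute with $\sigma$, so they preserve $N^+$, and $(sf_m)(1)=f_m(s)=sm$. Hence $N^+\cong M$ as $S$-modules.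

**Step 3. A detection principle: a submodule with no fixed part is zero.** Let $X\subseteq N$ be stable under $A\otimes A$ and $\sigma$, with $X^+=0$. Then $X=0$. For if $f\in X$ and $t\in A\otimes A$, then $h=tf\in X=X^-$, and
$$f(t)=h(1)=h(1^\sigma)=(\sigma h)(1)=-h(1)=-f(t),$$
so $f(t)=0$.

**Step 4. Cut $N$ down to what $M$ generates.** On $N$ itself $u$ may misbehave: $(uf)(t)=f(tu)$, which we could rewrite as $uf(t)$ if $u$ were central in $A\otimes A$, and then $u$ would be bijective on $N$ at once; but in general $f(tu)\neq uf(t)$. So let $I=(A\otimes A)N^+$, the span of all $tf$ with $f\in N^+$. It is stable under $A\otimes A$, and under $\sigma$ because $\sigma tf=t^\sigma f$ for $f\in N^+$. As $N^+\subseteq I$, we have $I^+=N^+$. Applying $\frac12(1-\sigma)$ to $I$, we see that $I^-$ is spanned by the elements $(t-t^\sigma)f$ with $f\in N^+$. By Step 2, $u$ is bijective on $I^+$. Since $\sigma(\lambda_p-\mu_p)=-(\lambda_p-\mu_p)\sigma$, the operator $\lambda_p-\mu_p$ maps $I^\pm$ into $I^\mp$.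

**Step 5. $u$ is injective on $I$.** As $u$ commutes with $\sigma$ and is injective on $I^+$, it suffices to show that $x\in I^-$ and $ux=0$ imply $x=0$.

*Claim.* If $y\in I^-$ and $\lambda_cy=\mu_cy=0$, then $y=0$. Let $p\in A$. Then $(\lambda_p-\mu_p)y\in I^+$, and
$$u(\lambda_p-\mu_p)y=\lambda_c\lambda_p\,\mu_cy-\mu_c\mu_p\,\lambda_cy=0,$$
so $\lambda_py=\mu_py$, since $u$ is injective on $I^+$. This holds for every $p\in A$. Hence for $p,q\in A$
$$\lambda_p\mu_qy=\mu_q\lambda_py=\mu_q\mu_py=\mu_{qp}y=\lambda_{qp}y,\qquad \lambda_q\mu_py=\lambda_q\lambda_py=\lambda_{qp}y,$$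
so $(\lambda_p\mu_q-\lambda_q\mu_p)y=0$. The space $X=(A\otimes A)y$ is stable under $A\otimes A$, and under $\sigma$ because $\sigma y=-y$. Its fixed part is spanned by the elements $\frac12(1+\sigma)\lambda_p\mu_qy=\frac12(\lambda_p\mu_q-\mu_p\lambda_q)y=0$. So $X^+=0$, and $X=0$ by Step 3; in particular $y=0$.

Now let $x\in I^-$ with $ux=0$. The element $(\lambda_c-\mu_c)x$ lies in $I^+$ and is killed by $u$, so $\lambda_cx=\mu_cx$. Put $y=\lambda_cx$. Then $\sigma y=\mu_c\sigma x=-\mu_cx=-y$, so $y\in I^-$; also $\lambda_cy=\lambda_c\mu_cx=ux=0$ and $\mu_cy=\mu_c\lambda_cx=ux=0$. The Claim gives $y=0$. So $\lambda_cx=\mu_cx=0$, and the Claim, applied to $x$, gives $x=0$.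

**Step 6. $u$ is surjective on $I$.** We run the dual argument; the place of Step 3 is taken by the description of $I^-$ in Step 4. If $uI\ne I$, there is a linear functional $\varphi\ne0$ on $I$ with $\varphi u=0$. As $uI\supseteq uI^+=I^+$, we have $\varphi(I^+)=0$, that is, $\varphi\sigma=-\varphi$.

*Claim.* If a functional $\psi$ on $I$ satisfies $\psi\sigma=-\psi$ and $\psi\lambda_c=\psi\mu_c=0$, then $\psi=0$. First, $\psi(I^+)=0$. Let $p\in A$. The functional $\psi(\lambda_p-\mu_p)$ vanishes on $I^-$, because $(\lambda_p-\mu_p)I^-\subseteq I^+$. It vanishes on $I^+=uI^+$, because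
$$\psi\lambda_p\lambda_c\mu_c=\psi\mu_c\,\lambda_p\lambda_c=0,\qquad \psi\mu_p\lambda_c\mu_c=\psi\lambda_c\,\mu_p\mu_c=0 .$$
So $\psi\lambda_p=\psi\mu_p$ for all $p\in A$. Hence
$$\psi\lambda_p\mu_q=\psi\mu_q\lambda_p=\psi\lambda_q\lambda_p=\psi\lambda_{qp},\qquad \psi\lambda_q\mu_p=\psi\mu_q\mu_p=\psi\mu_{qp}=\psi\lambda_{qp},$$
so $\psi(t-t^\sigma)=0$ on $I$ for all $t\in A\otimes A$. As $I^-$ is spanned by elements $(t-t^\sigma)f$, we get $\psi(I^-)=0$, and $\psi=0$.

Now consider $\varphi(\lambda_c-\mu_c)$. It vanishes on $I^-$, which is mapped into $I^+$, and on $I^+=uI^+$ because $\varphi(\lambda_c-\mu_c)u=\varphi u(\lambda_c-\mu_c)=0$. So $\varphi\lambda_c=\varphi\mu_c$. Put $\psi=\varphi\lambda_c$. Then $\psi\sigma=\varphi\sigma\mu_c=-\varphi\mu_c=-\psi$; next $\psi\lambda_c=\varphi\mu_c\lambda_c=\varphi u=0$ and $\psi\mu_c=\varphi\lambda_c\mu_c=\varphi u=0$. The Claim gives $\psi=0$, so $\varphi\lambda_c=\varphi\mu_c=0$. The Claim, applied to $\varphi$, gives $\varphi=0$, a contradiction.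

**Step 7. Extend on $I$ and return to $M$.** The operator $u=\lambda_c\mu_c=\mu_c\lambda_c$ is bijective on $I$, hence so are $\lambda_c$ and $\mu_c$. By the universal property, $p\mapsto\lambda_p$ and $p\mapsto\mu_p$ extend to actions $\lambda',\mu'$ of $A'$ on $I$. They commute: $\lambda_c^{-1}$ commutes with every $\mu_p$ since $\lambda_c$ does, so all $\lambda'_w$ commute with all $\mu_p$, hence with $\mu_c^{-1}$, hence with all $\mu'_w$. Both $w\mapsto\sigma\lambda'_w\sigma$ and $w\mapsto\mu'_w$ extend $p\mapsto\mu_p$ to $A'$, so they agree. Therefore $A'\otimes A'$ acts on $I$ with $\sigma\lambda\sigma=\lambda^\sigma$, and $S(A')$ commutes with $\sigma$. So $S(A')$ acts on $I^+=N^+\cong M$. Through $S(A)\to S(A')$ this is the original action, by Step 2. $\square$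

*Example.* For $A=\Phi[x]$, $c=x$, Theorem A says that a module over the symmetric polynomials in $x_1,x_2$ on which $x_1x_2$ is bijective is a module over the symmetric Laurent polynomials. This is clear directly, since $S(A')=S(A)[(x_1x_2)^{-1}]$; the work above is for noncommutative $A$.

## 6. $S(\Phi\langle x,y\rangle)$ acts on every Jordan algebra with two chosen elements

Let $*$ be reversal of words in $\Phi\langle x,y\rangle$: the involution fixing $x$ and $y$.

**Lemma 2.** For $A=\Phi\langle x,y\rangle$, the algebra $S(A)$ is generated by $[x],[y],x\otimes x,y\otimes y,x\circ y$.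

*Proof.* Let $\Gamma$ be the subalgebra they generate. We show $p\circ q\in\Gamma$ for words $p,q$ by induction on $m=|p|+|q|$. For $m\le1$ this is clear. Let $m\ge2$, assume the claim for smaller totals, and write $\equiv$ for congruence modulo $\Gamma$; $s,t$ denote letters.

**Step 1. Move all letters to one side.** If $|p|+|q|=m-1$, then $\Gamma\ni[s](p\circ q)=sp\circ q+p\circ sq$, so $sp\circ q\equiv-p\circ sq$. Moving the letters of $p$ over one at a time, from the left, we get
$$p\circ q\equiv(-1)^{|p|}[p^*q]\qquad(|p|+|q|=m).\tag{6}$$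
So it suffices to show $[w]\equiv0$ for words $w$ of length $m$.

**Step 2. Relations among the $[w]$.** Let $|p|+|q|=m-2$. Then $sp\circ sq=(s\otimes s)(p\circ q)\equiv0$, and (6) gives $[p^*ssq]\equiv0$: thus $[w]\equiv0$ if $w$ has two equal adjacent letters. Also, for $s\ne t$, $sp\circ tq+sq\circ tp=(s\circ t)(p\circ q)\equiv0$. With $p=1$ this reads $s\circ tq+sq\circ t\equiv0$. By (6) the two terms are $\equiv-[stq]$ and $\equiv(-1)^{|q|+1}[q^*st]$, so $[stq]\equiv\pm[q^*st]$.

**Step 3. Alternating words.** If $w$ has no equal adjacent letters, $w=stq$ with $s\neq t$. If $q=1$, then $[st]\equiv-s\circ t\equiv0$ by (6). If $q\ne1$, then $q$ begins with $s$, so $q^*$ ends with $s$ and $q^*st$ contains $ss$; so $[w]\equiv\pm[q^*st]\equiv0$ by Step 2. $\square$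

For $f\in FJ^{(2)}$ let $f^s$ be its image in $\Phi\langle x,y\rangle^+$. Jordan products of $*$-symmetric elements are symmetric, so $(f^s)^*=f^s$.

**Proposition 1.** Let $\alpha,\beta\in\mathfrak J$. There is a homomorphism $\rho:S(\Phi\langle x,y\rangle)\to\operatorname{End}\mathfrak J$ with $\rho([f^s])=V_{f(\alpha,\beta)}$ for all $f\in FJ^{(2)}$.

*Proof.* Let $A=\Phi\langle x,y\rangle$, and let $\mathcal F$ be the free associative algebra on symbols $\ell_p$, $p\in FJ^{(2)}$. Define three homomorphisms on $\mathcal F$ by
$$\eta_S:\ell_p\mapsto\tfrac12[p^s]\in S(A),\qquad \eta_{\mathfrak J}:\ell_p\mapsto L_{p(\alpha,\beta)}\in\operatorname{End}\mathfrak J,\qquad \eta_F:\ell_p\mapsto L_p\in\operatorname{End}FJ^{(3)}.$$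

**Step 1. $\eta_S$ is onto.** By Lemma 2 we need the five generators. $[x],[y]$ are in the image; so are $x\otimes x$ and $y\otimes y$ by (2), and $x\circ y$ by (3).

**Step 2. $\ker\eta_S\subseteq\ker\eta_{\mathfrak J}$; then $\rho(\eta_S(T))=\eta_{\mathfrak J}(T)$ is well defined.** Let $\eta_S(T)=0$. The element $\eta_F(T)z\in FJ^{(3)}$ is linear in $z$. The image of $L_pz$ in $\Phi\langle x,y,z\rangle^+$ is $\frac12(p^sz+zp^s)=\frac12[p^s]\triangleright z$, where $(g\otimes h)\triangleright w=gwh^*$, because $p^s$ is symmetric. Iterating, the image of $\eta_F(T)z$ is $\eta_S(T)\triangleright z=0$. By Macdonald's theorem $\eta_F(T)z=0$. Apply the homomorphism $FJ^{(3)}\to\mathfrak J$ with $x\mapsto\alpha$, $y\mapsto\beta$, $z\mapsto j$: we get $\eta_{\mathfrak J}(T)j=0$. As $j\in\mathfrak J$ was arbitrary, $\eta_{\mathfrak J}(T)=0$.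

Finally $\rho([f^s])=\rho(\eta_S(2\ell_f))=2L_{f(\alpha,\beta)}=V_{f(\alpha,\beta)}$. $\square$

By (2), $\rho(f^s\otimes f^s)=\frac12(V_{f(\alpha,\beta)}^2-V_{f(\alpha,\beta)^2})=U_{f(\alpha,\beta)}$, and by linearization $\rho(f^s\circ g^s)=U_{f(\alpha,\beta),g(\alpha,\beta)}$.

**Lemma 3.** If $c\in\mathfrak J$ is invertible with inverse $d$ and $g\in\mathfrak J$, then
$$2V_{d\cdot g}=U_dU_{c,g}+U_{c,g}U_d.$$

*Proof.* Three elements $c,d,g$ occur, so we cannot quote Shirshov–Cohn. We use Proposition 1 for the pair $(d,g)$ and bring in $c$ by the fundamental formula. Let $\tau:S(\Phi\langle s,t\rangle)\to\operatorname{End}\mathfrak J$ be the homomorphism of Proposition 1 with $s\mapsto d$, $t\mapsto g$. In $S(\Phi\langle s,t\rangle)$,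
$$s\circ sts=(s\otimes s)[ts]=[st](s\otimes s).$$
Here $sts=(U_st)^s$, so $\tau$ maps the left side to $U_{d,U_dg}$. By Lemma 0, $d=U_dc$, so $U_{d,U_dg}=U_{U_dc,U_dg}=U_dU_{c,g}U_d$. Hence
$$U_dU_{c,g}U_d=U_d\,\tau([ts])=\tau([st])\,U_d .$$
As $U_d$ is bijective, $U_{c,g}U_d=\tau([ts])$ and $U_dU_{c,g}=\tau([st])$. Their sum is $\tau([st+ts])=2\tau([s\cdot t])=2V_{d\cdot g}$. $\square$

## 7. Climbing the tower $A_0\to A_1\to\dots\to A_n$

Let $a,b,a_1,\dots,a_n\in\mathfrak J$ and $P_0,\dots,P_{n-1}$ be as in Theorem 1. The subalgebra of $FJ^{(n+2)}$ generated by $1,x,y,x_1,\dots,x_i$ is identified with $FJ^{(i+2)}$.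

Put $A_0=\Phi\langle x,y\rangle$ with reversal $*$. Inductively, for $i\ge1$ let
$$c_{i-1}=P_{i-1}(x,y,d_1,\dots,d_{i-1})\quad\text{evaluated in }A_{i-1}^+,\qquad A_i=A_{i-1}[c_{i-1}^{-1}],\qquad d_i=c_{i-1}^{-1}.$$
As a Jordan polynomial in symmetric elements, $c_{i-1}$ is $*$-symmetric. Hence $*$, viewed as a homomorphism $A_{i-1}\to A_i^{\mathrm{op}}$, extends by the universal property to an involution of $A_i$ with $d_i^*=d_i$. For $f\in FJ^{(i+2)}$ write
$$f^s=f(x,y,d_1,\dots,d_i)\in A_i,\qquad f^J=f(a,b,a_1,\dots,a_i)\in\mathfrak J,$$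
and let $H_i=\{f^s:f\in FJ^{(i+2)}\}$, a Jordan subalgebra of $H(A_i,*)=\{w\in A_i:w^*=w\}$.

**Proposition 2.** For $0\le i\le n$:
(a) $S(A_i)$ is generated by $\{[h]:h\in H_i\}$.
(b) There is a homomorphism $\rho_i:S(A_i)\to\operatorname{End}\mathfrak J$ with $\rho_i([f^s])=V_{f^J}$ for all $f\in FJ^{(i+2)}$.

*Proof.* (a) For $i=0$ this is Lemma 2 with (2) and (3), as in Step 1 of Proposition 1. For $i\ge1$, by Lemma 1 $S(A_i)$ is generated by the image of $S(A_{i-1})$, which by induction is generated by elements $[h]$ with $h$ in the image of $H_{i-1}$, hence in $H_i$; and by $d_i\otimes d_i=\frac12([d_i]^2-[d_i^2])$, with $d_i,d_i^2\in H_i$.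

(b) For $i=0$ this is Proposition 1 with $(\alpha,\beta)=(a,b)$. Let $i\ge1$, assume $\rho_{i-1}$ constructed, and write $c=c_{i-1}=P_{i-1}^s$, $d=d_i$, $c^J=P_{i-1}^J$.

**Step 1. Construct $\rho_i$.** By (2) and linearization, $\rho_{i-1}(p^s\otimes p^s)=U_{p^J}$ and $\rho_{i-1}(p^s\circ q^s)=U_{p^J,q^J}$ for $p,q\in FJ^{(i+1)}$. In particular $\rho_{i-1}(c\otimes c)=U_{c^J}$. By hypothesis $c^J$ is invertible with inverse $a_i$, so $U_{c^J}$ is bijective with inverse $U_{a_i}$ (Lemma 0). Theorem A, applied to $M=\mathfrak J$, extends $\rho_{i-1}$ to $\rho_i:S(A_i)\to\operatorname{End}\mathfrak J$, and $\rho_i(d\otimes d)=U_{a_i}$.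

It remains to identify $\rho_i([f^s])$, which Theorem A does not do. By linearity we may take $f$ to be a nonassociative monomial in $x,y,x_1,\dots,x_i$, and we use induction on its degree.

**Step 2. Degree $\le2$: the new inverse acts as it should.** If $f$ does not involve $x_i$, the claim is the statement for $i-1$ (and $[1]=2$ acts as $V_1=2$). Otherwise $f$ is $x_i$, or $x_i\cdot g$ with $g\in\{x,y,x_1,\dots,x_{i-1}\}$, or $x_i^2$. For $g\in\{1,x,y,x_1,\dots,x_{i-1}\}$ we have in $S(A_i)$
$$2[d\cdot g^s]=[dg^s]+[g^sd]=(d\otimes d)(c\circ g^s)+(c\circ g^s)(d\otimes d),$$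
because $(d\otimes d)(c\circ g^s)=1\circ dg^s$ and $(c\circ g^s)(d\otimes d)=1\circ g^sd$. Applying $\rho_i$ and Lemma 3,
$$2\rho_i([d\cdot g^s])=U_{a_i}U_{c^J,g^J}+U_{c^J,g^J}U_{a_i}=2V_{a_i\cdot g^J}.$$
For $g=1$ this says $\rho_i([d])=V_{a_i}$. Finally $[d^2]=[d]^2-2\,d\otimes d$ is mapped to $V_{a_i}^2-2U_{a_i}=V_{a_i^2}$.

**Step 3. Degree $\ge3$: reduce by identity (1).** Such a monomial is a product of two monomials of degree $\ge1$, one of which has degree $\ge2$; so $f=(p\cdot q)\cdot r$ with $p,q,r$ monomials of degree $\ge1$. By (1) in $\mathfrak J$, $L_{f^J}=\frac12V_{f^J}$ is a certain polynomial in the operators $\frac12V$ of $p^J,q^J,r^J,(p\cdot q)^J,(p\cdot r)^J,(q\cdot r)^J$. By (1) in $S(A_i)$ (Section 4), $\frac12[f^s]$ is the same polynomial in the elements $\frac12[\,\cdot\,]$ of $p^s,q^s,r^s,(p\cdot q)^s,(p\cdot r)^s,(q\cdot r)^s$. These six monomials have smaller degree than $f$, so $\rho_i$ matches them by induction, and $\rho_i([f^s])=V_{f^J}$. $\square$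

If $A_n=0$, then $S(A_n)=0$, and since $\rho_n$ is unital this forces $\mathfrak J=0$; such degenerate cases need no separate treatment.

## 8. From the action to speciality: proof of Theorem 1

Write $A=A_n$, $H=H_n$, $\rho=\rho_n$.

**Step 1. A well-defined map $H\to\mathfrak B$.** If $f^s=0$, then $V_{f^J}=\rho([f^s])=0$, so $f^J=\frac12V_{f^J}1=0$. Hence $\pi:H\to\mathfrak B$, $\pi(f^s)=f^J$, is a well-defined surjective Jordan homomorphism. This is the implication that clearing denominators could not give. Let $\mathfrak K=\ker\pi$.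

**Step 2. $\pi$ is compatible with $S(A)$; this will control the kernel.** Let $S(A)$ act on $A$ by (4). For $h,h'\in H$ we have $[h]\triangleright h'=hh'+h'h=2h\cdot h'\in H$, and
$$\pi([h]\triangleright h')=2\pi(h)\cdot\pi(h')=V_{\pi(h)}\pi(h')=\rho([h])\pi(h').$$
By Proposition 2(a) every $t\in S(A)$ is a linear combination of products of elements $[h]$, $h\in H$. By induction on the length of the products,
$$t\triangleright h\in H,\qquad \pi(t\triangleright h)=\rho(t)\pi(h)\qquad(t\in S(A),\ h\in H).\tag{7}$$
In particular $t\triangleright\mathfrak K\subseteq\mathfrak K$ for all $t\in S(A)$.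

**Step 3. $\mathfrak K$ is cut out by an ideal of $A$; this gets past the second obstacle.** Let $I$ now denote the two-sided ideal of $A$ generated by $\mathfrak K$. We claim $H\cap I=\mathfrak K$. Let $h\in H\cap I$, say $h=\sum_ip_ik_iq_i$ with $p_i,q_i\in A$, $k_i\in\mathfrak K$. Since $h=h^*$ and $k_i=k_i^*$,
$$h=\tfrac12(h+h^*)=\tfrac12\sum_i\big(p_ik_iq_i+q_i^*k_ip_i^*\big)=\tfrac12\sum_i(p_i\circ q_i^*)\triangleright k_i ,$$
and this lies in $\mathfrak K$ by Step 2, because $p_i\circ q_i^*\in S(A)$.

**Step 4. Conclusion.** $\mathfrak B\cong H/\mathfrak K=H/(H\cap I)$, which embeds in $(A/I)^+$. So $\mathfrak B$ is special. $\blacksquare$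

## 9. Presentation, rational closure, and Macdonald's theorem with inverses

The same machinery yields stronger statements.

**Theorem 2.** In the situation of Theorem 1:
(1) $H_n=H(A_n,*)$. The Jordan algebra presented by generators $x,y,x_1,\dots,x_n$ and relations "$x_i$ is the inverse of $P_{i-1}$" ($1\le i\le n$) is isomorphic to $H(A_n,*)$.
(2) $\mathfrak B\cong H(E,*)$, where $E=A_n/I$ is an associative algebra with involution, generated by symmetric elements $\bar x,\bar y$ and the successive inverses $\bar d_i=P_{i-1}(\bar x,\bar y,\bar d_1,\dots,\bar d_{i-1})^{-1}$. Conversely, for every $(E,*)$ generated in this way, $H(E,*)$ is generated as a Jordan algebra by $1,\bar x,\bar y,\bar d_1,\dots,\bar d_n$.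

*Proof.* (1) Let $w=w^*\in A_n$. Then $w=\frac12(w+w^*)=\frac12[w]\triangleright1$, which is in $H_n$ by the first half of (7). (That half, and Proposition 2(a), do not involve $\mathfrak J$.) Let $\mathfrak J_u$ be the presented algebra. In $H_n$ the element $d_i$ is the inverse of $c_{i-1}$, so $FJ^{(n+2)}\to H_n$, $f\mapsto f^s$, factors through a map $\mathfrak J_u\to H_n$. The map $\pi:H_n\to\mathfrak J_u$ of Section 8 for $\mathfrak J=\mathfrak J_u$ and its generators (here $\mathfrak B=\mathfrak J_u$) is inverse to it, since both respect the values of every $f$.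

(2) $I$ is generated by symmetric elements, so it is $*$-stable and $*$ passes to $A_n/I$. The map $H(A_n,*)\to H(A_n/I,*)$ is onto: a symmetric class $w+I$ is the class of $\frac12(w+w^*)$. Its kernel is $H_n\cap I=\mathfrak K$. So $\mathfrak B\cong H_n/\mathfrak K\cong H(A_n/I,*)$. Conversely, given such an $(E,*)$, the universal properties give a homomorphism $A_n\to E$ with $x\mapsto\bar x$, $y\mapsto\bar y$, $d_i\mapsto\bar d_i$. It respects $*$, because the $\bar d_i$ are inverses of symmetric elements and so symmetric, and it is onto because these elements generate $E$. As before, $H(A_n,*)\to H(E,*)$ is onto, and $H(A_n,*)=H_n$ is generated by $1,x,y,d_1,\dots,d_n$. $\square$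

**Theorem 3.** Let $a,b\in\mathfrak J$, and let $\mathfrak R$ be the smallest subalgebra of $\mathfrak J$ that contains $1,a,b$ and contains the inverse of each of its elements that is invertible in $\mathfrak J$. Then $\mathfrak R$ is special.

*Proof.* **Step 1. $\mathfrak R$ is a directed union of algebras covered by Theorem 1.** Consider the subalgebras $\mathfrak B$ generated by $1,a,b$ and a finite sequence of successive inverses as in Theorem 1. Two such sequences can be concatenated: the polynomials of the second are rewritten in shifted variables and ignore the inverses of the first. So the $\mathfrak B$'s are directed, and their union is a subalgebra containing $1,a,b$. An element of $\mathfrak B$ has the form $P(a,b,a_1,\dots,a_n)$; if it is invertible in $\mathfrak J$, its inverse can be appended to the sequence. So the union is closed under existing inverses. By induction along the sequence each $\mathfrak B$ lies in $\mathfrak R$. Hence the union is $\mathfrak R$.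

**Step 2. Pass to the limit of envelopes.** Let $SU(\mathfrak B)$ be the special universal envelope, the associative algebra with a Jordan homomorphism $\mathfrak B\to SU(\mathfrak B)^+$ through which every Jordan homomorphism of $\mathfrak B$ into an $E^+$ factors uniquely by an associative homomorphism. Since $\mathfrak B$ is special by Theorem 1, $\mathfrak B\to SU(\mathfrak B)$ is injective. Inclusions $\mathfrak B\subseteq\mathfrak B'$ induce compatible maps $SU(\mathfrak B)\to SU(\mathfrak B')$, so we get a Jordan homomorphism $\mathfrak R\to(\varinjlim SU(\mathfrak B))^+$. An element of its kernel lies in some $\mathfrak B$ and maps to $0$ in $SU(\mathfrak B')$ for some $\mathfrak B'\supseteq\mathfrak B$; as $\mathfrak B'\to SU(\mathfrak B')$ is injective, the element is $0$. $\square$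

**Theorem 4.** Let $f\in FJ^{(n+3)}$ (generators $x,y,x_1,\dots,x_n,z$) have degree $\le1$ in $z$, and suppose $f(x,y,d_1,\dots,d_n,z)=0$ in the free product $A_n*\Phi[z]$. Then $f(a,b,a_1,\dots,a_n,j)=0$ for all $j\in\mathfrak J$ and all $a,b,a_i$ as in Theorem 1.

*Proof.* Write $f=f_0+f_1$ by degree in $z$. The free product is graded by $z$-degree, so both components vanish in it. It retracts onto $A_n$ by $z\mapsto0$, so $f_0^s=0$ in $A_n$, and $f_0^J=0$ by Section 8, Step 1.

Next, $f_1$ is a combination of monomials containing $z$ exactly once. Each is $z$ or a product of a monomial without $z$ and a shorter monomial containing $z$ once. So $f_1=Tz$ with $T$ a polynomial in operators $L_p$, $p\in FJ^{(n+2)}$. Let $t\in S(A_n)$ be obtained from $T$ by $L_p\mapsto\frac12[p^s]$. As in Proposition 1, the image of $f_1$ in $A_n*\Phi[z]$ is $t\triangleright z$ with $(p\otimes q)\triangleright z=pzq^*$.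

The map $A_n\otimes A_n\to A_n*\Phi[z]$, $p\otimes q\mapsto pzq^*$, is injective. To see this, let $A_n\oplus(A_n\otimes A_n)$ be the algebra in which $A_n\otimes A_n$ is an ideal of square zero with bimodule structure $p(v\otimes w)q=pv\otimes wq$. The homomorphism from the free product that is the identity on $A_n$ and maps $z$ to $1\otimes1$ sends $pzq^*$ to $p\otimes q^*$, and $p\otimes q\mapsto p\otimes q^*$ is bijective. Therefore $t=0$. As $\rho_n(\frac12[p^s])=L_{p^J}$, we get $f_1(a,b,a_1,\dots,a_n,j)=\rho_n(t)j=0$. $\square$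

**Theorem 5.** For every associative $A$ over $\Phi$ and $c\in A$, $S(A)\to S(A[c^{-1}])$ is the universal homomorphism inverting $c\otimes c$: every homomorphism $\theta:S(A)\to E$ with $\theta(c\otimes c)$ invertible factors uniquely through $S(A[c^{-1}])$.

*Proof.* Let $S(A)$ act on $M=E$ by left multiplication through $\theta$. Then $c\otimes c$ acts bijectively, and Theorem A extends the action to $S(A[c^{-1}])$. By Lemma 1 the operators of the extended action lie in the algebra generated by left multiplications by the elements $\theta(s)$ and by $\theta(c\otimes c)^{-1}$; so they are left multiplications by elements of $E$. Since $E$ is unital, an element of $E$ is determined by its left multiplication, and we obtain a homomorphism $S(A[c^{-1}])\to E$ through which $\theta$ factors. It is unique by Lemma 1, because $d\otimes d$ must go to $\theta(c\otimes c)^{-1}$. $\square$
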